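# Non-sofic shift spaces $Y$ whose product $Y^{\mathbb Z}$ is sofic

## 1. Shift spaces, sofic shifts, and the product $Y^{\mathbb Z}$

Let $D\ge 1$ and let $\mathcal A$ be a finite alphabet. The full shift $\mathcal A^{\mathbb Z^D}$ has the product topology and carries the shift action $\sigma_{\vec v}(x)_{\vec w}=x_{\vec v+\vec w}$, for $\vec v,\vec w\in\mathbb Z^D$.

**Definition (shift space).** A shift space (or subshift) $(X,\mathbb Z^D)$ is a closed, shift-invariant subset $X\subseteq\mathcal A^{\mathbb Z^D}$ for some finite alphabet $\mathcal A$, with the shift action. Different shift spaces may have different alphabets. Equivalently, $X$ is the set of configurations avoiding some (possibly infinite) set of forbidden finite patterns.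

**Example 1.** Let $S\subset\{0,1\}^{\mathbb Z}$ be the set of sequences with at most one $1$. The forbidden words are $10^n1$, $n\ge0$.

**Definition (finite type).** A shift space is of finite type (an SFT) if it is defined by a finite set of forbidden finite patterns. It is a nearest-neighbor SFT over the alphabet $\mathcal C$ if it is given by sets $E_1,\dots,E_D\subseteq\mathcal C^2$ of allowed pairs, $E_i$ listing the pairs that may appear at $(\vec v,\vec v+\vec e_i)$.

**Example 2.** Let $X_0\subset\{l,1,r\}^{\mathbb Z}$ be the nearest-neighbor SFT with allowed pairs $ll,\,l1,\,1r,\,rr$. Its points are $\cdots lll\cdots$, $\cdots rrr\cdots$, and the shifts of $\cdots ll1rr\cdots$. The shift $S$ of Example 1 is not of finite type: if the forbidden patterns had length at most $N$, a sequence with exactly two $1$'s at distance more than $N$ would show only windows that occur in $S$, so it would be accepted.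

**Definition (sofic).** A shift space $(Y,\mathbb Z^D)$ is sofic if it is a factor of some SFT $(X,\mathbb Z^D)$, that is, the image of $X$ under a continuous, shift-commuting surjection $X\to Y$. The alphabet of $X$ may be larger than that of $Y$.

**Example 3.** $S$ is sofic: apply $l,r\mapsto0$, $1\mapsto1$ to $X_0$. The states $l,r$ are a hidden layer remembering whether the $1$ has been seen.

**Fact 1 (standard recoding).** Every sofic shift $Y$ over $\mathbb Z^D$ equals $\pi(X)$ for a nearest-neighbor SFT $X\subseteq\mathcal C^{\mathbb Z^D}$ and a letter-to-letter map $\pi$.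

*Proof.* Let $Y=\varphi(X')$ with $X'$ an SFT. By the Curtis–Hedlund–Lyndon theorem, $\varphi(x)_{\vec v}$ depends only on $x$ restricted to $\vec v+[-R,R]^D$ for some $R$. Enlarge $R$ so that each forbidden pattern of $X'$ fits, after translation, into the cube $F=[-R,R]^D$. Let $\mathcal C$ be the set of patterns on $F$ containing no forbidden pattern. Let $(P,P')\in E_i$ iff $P(\vec w+\vec e_i)=P'(\vec w)$ whenever $\vec w,\vec w+\vec e_i\in F$. If $\tilde x$ obeys these rules, put $x_{\vec v}=\tilde x_{\vec v}(0)$. The overlap rule gives $\tilde x_{\vec v}(\vec w)=\tilde x_{\vec v\pm\vec e_i}(\vec w\mp\vec e_i)$ as long as we stay in $F$. Reducing the coordinates of $\vec w$ to $0$ one unit at a time gives $\tilde x_{\vec v}(\vec w)=x_{\vec v+\vec w}$. So the allowed $\tilde x$ are exactly the block codings of points of $X'$. Let $\pi(P)$ be the value of the block rule of $\varphi$ on $P$. $\square$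

For $D=1$ this says that a sofic shift is the set of label sequences of bi-infinite paths in a finite labeled graph: the vertices are the elements of $\mathcal C$, the edges are the pairs in $E_1$, and the edge $(c,c')$ has label $\pi(c)$.

**Definition (product).** Let $d\ge2$ and let $(Y,\mathbb Z^{d-1})$ be a shift space over $\mathcal A$. Then $Y^{\mathbb Z}$ is the set of $x\in\mathcal A^{\mathbb Z^d}$ such that for every $n\in\mathbb Z$ the slice $x_{\mathbb Z^{d-1}\times\{n\}}$, read as a configuration on $\mathbb Z^{d-1}$, lies in $Y$. With the shift action of $\mathbb Z^d$ this is a shift space.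

**Example 4.** $S^{\mathbb Z}$ is the set of $0$–$1$ pictures on $\mathbb Z^2$ with at most one $1$ in each row. The rows do not constrain each other at all.

**Fact 2.** If $(Y,\mathbb Z^{d-1})$ is sofic, then $(Y^{\mathbb Z},\mathbb Z^d)$ is sofic.

*Proof.* Let $Y=\varphi(X)$ with $X$ an SFT. Then $X^{\mathbb Z}$ is an SFT (the same forbidden patterns, placed inside slices), and applying $\varphi$ slice by slice maps it continuously, equivariantly, and onto $Y^{\mathbb Z}$. $\square$

## 2. Can independent copies of a non-sofic shift form a sofic shift?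

A sofic cover of $Y^{\mathbb Z}$ may send hidden information from slice to slice, although the visible slices are independent of each other. Can that help? The following conjecture says that it cannot. The problem is taken from "A Sufficient Condition For Non-Soficness Of Higher-Dimensional Subshifts" (https://www.ams.org/proc/2013-141-11/S0002-9939-2013-11646-1/S0002-9939-2013-11646-1.pdf).

**Conjecture.** Let $(Y,\mathbb Z^{d-1})$ be non-sofic. Then $(Y^{\mathbb Z},\mathbb Z^d)$ is non-sofic.

The conjecture is false, in every dimension $d\ge2$.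

**Theorem A ($d=2$).** There is a non-sofic $\mathbb Z$-shift $Y$ such that $(Y^{\mathbb Z},\mathbb Z^2)$ is sofic: the set of rows $\cdots0\,a\,0^n\,b\,0^m\,c\,0\cdots$ with $n\ne m$, together with degenerate rows.

**Theorem B ($d\ge3$).** For every $d\ge3$ there is a non-sofic $\mathbb Z^{d-1}$-shift $Y$ such that $(Y^{\mathbb Z},\mathbb Z^d)$ is sofic.

The proof of Theorem A is self-contained. The proof of Theorem B uses one published theorem, quoted in Section 8. There is also a positive statement for $d=2$, Proposition C in the next section.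

## 3. Equality rows, inequality rows, and the rectangle count

Here are two simple non-sofic candidates over $\{0,a,b,c\}$. In both, the nonzero letters of a point, read left to right, form one of
$$\emptyset,\quad a,\quad b,\quad c,\quad ab,\quad bc,\quad abc .$$
In the case $abc$, with positions $A<B<C$, the shift $Y_=$ requires $A+C-2B=0$ and the shift $Y_{\ne}$ requires $A+C-2B\ne0$. Both are shift spaces. The condition on the order of letters is given by the forbidden words $u0^nu'$, for $u,u'\in\{a,b,c\}$, $(u,u')\notin\{(a,b),(b,c)\}$, $n\ge0$: consecutive nonzero letters must be $ab$ or $bc$, so there are at most three of them. For $Y_{\ne}$ one also forbids $a0^nb0^nc$, $n\ge0$; for $Y_=$ one also forbids $a0^nb0^mc$ with $n\ne m$. The degenerate rows are there because closedness needs them: letters of a point with three letters may escape to infinity.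

A sensible person first tries to prove the conjecture by counting. Put many rows into an $n\times m$ rectangle and compare the information in the rectangle with the information its boundary can carry. The following notion says what makes this work.

**Definition (fooling family).** For a $\mathbb Z$-shift $Y$ over $\mathcal A$, a fooling family of size $r$ consists of $n\ge1$, words $w_1,\dots,w_r\in\mathcal A^n$ and outer parts $o_1,\dots,o_r\in\mathcal A^{\mathbb Z\setminus[0,n)}$ such that $w_i\sqcup o_i\in Y$ for all $i$, and for $i\ne j$ at least one of $w_i\sqcup o_j$, $w_j\sqcup o_i$ is not in $Y$.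

**Example 5.** $Y_=$ has fooling families of every size $r$. Let $n=2r+1$. For $1\le i\le r$ let $w_i$ have a single $b$, at position $i$, and let $o_i$ have an $a$ at $2i-n<0$ and a $c$ at $n$. For $w_j\sqcup o_i$ we get $A+C-2B=2i-2j$, which is $0$ iff $i=j$.

**Proposition C ($d=2$).** If $Y^{\mathbb Z}$ is the letter-to-letter image of a nearest-neighbor SFT over an alphabet $\mathcal C$, then every fooling family of $Y$ has size $r\le|\mathcal C|^2$. Hence $Y^{\mathbb Z}$ is non-sofic whenever $Y$ has unbounded fooling families.

*Proof.* Fix a fooling family and $m\ge1$. For $I=(I_0,\dots,I_{m-1})\in\{1,\dots,r\}^m$ let $y^I\in Y^{\mathbb Z}$ have row $w_{I_l}\sqcup o_{I_l}$ at height $l$ for $0\le l<m$, and one chosen point of $Y$ in all other rows. Let $z^I$ be a preimage of $y^I$. Suppose $I\ne J$ and $z^I,z^J$ agree on the inner boundary of $[0,n)\times[0,m)$. All neighbor pairs crossing the edge of the rectangle involve an inner boundary cell, so we may exchange the restrictions of $z^I$ and $z^J$ to the rectangle, in both directions, and stay in the SFT. Take $l$ with $I_l\ne J_l$.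 Row $l$ of the two images is $w_{J_l}\sqcup o_{I_l}$ and $w_{I_l}\sqcup o_{J_l}$, so both are in $Y$, contrary to the definition of a fooling family. Hence $I\mapsto z^I|_{\text{inner boundary}}$ is injective. The inner boundary has at most $2n+2m$ cells, so $r^m\le|\mathcal C|^{2n+2m}$. Take $m$-th roots and let $m\to\infty$: $r\le|\mathcal C|^2$. The last sentence follows from Fact 1. $\square$

So the conjecture holds for $Y_=$: the shift $Y_=^{\mathbb Z}$ is non-sofic, and by Fact 2 so is $Y_=$.

For $Y_{\ne}$ the same cut gives almost nothing. Suppose each $w_i$ shows only a $b$, at $B_i\in[0,n)$, and each $o_i$ shows only an $a$ at $A_i<0$ and a $c$ at $C_i\ge n$. Put $s_i=A_i+C_i$. Then $w_i\sqcup o_j\in Y_{\ne}$ iff $s_j\ne2B_i$; in particular $s_i\ne2B_i$. If $s_i=s_j$ with $i\ne j$, then $s_j\ne2B_i$ and $s_i\ne2B_j$, so both exchanges stay in $Y_{\ne}$ and the family is not fooling. So the $s_j$ are distinct, and for each $i$ at most one $j$ satisfies $s_j=2B_i$. Each of the $r(r-1)/2$ pairs needs such an equality, so $r(r-1)/2\le r$, i.e. $r\le3$. This is where the counting proof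 of the conjecture stops. It suggests trying $Y_{\ne}$ as a counterexample. From now until the end of Section 7, $Y=Y_{\ne}$.

**Lemma 0.** $Y$ is not sofic.

*Proof.* Otherwise $Y$ is the set of label sequences of bi-infinite paths in a finite labeled graph with $N$ vertices. Take a path for the point $\cdots0a0^Nb0^{N+N!}c0\cdots\in Y$. Its part reading $0^N$ visits $N+1$ vertices, so it contains a cycle of some length $\ell\in[1,N]$. Repeat this cycle $N!/\ell$ further times. The new path reads $a0^{N+N!}b0^{N+N!}c$, which is forbidden. $\square$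

## 4. An angle as a certificate for $A+C-2B\ne0$

To show that $Y^{\mathbb Z}$ is sofic, the hidden layers must certify $d_i:=A^{(i)}+C^{(i)}-2B^{(i)}\ne0$ in every row $i$ containing $abc$. How can a bounded amount of information per cell certify that an integer is not $0$?

One could store a modulus $p\le P$ in the row and label cell $x$ with $x\bmod p$, comparing the labels at $A,B,C$. This certifies $d_i\ne0$ when $p\nmid d_i$. It never accepts $d_i=P!$.

A more flexible certificate is an angle $\theta\in\mathbb T=\mathbb R/\mathbb Z$ with $\|d_i\theta\|\ge\varepsilon$, where $\|\cdot\|$ is the distance to $0$. Label cell $x$ with $\omega(x)=x\theta$. Then $\omega(A)+\omega(C)-2\omega(B)=d_i\theta$ is visibly nonzero. For instance $\theta=\frac1{2d_i}$ gives $d_i\theta=\frac12$. The alphabet is finite, so we must round: $\omega(x)\in\frac1Q\mathbb Z/\mathbb Z$, and the local rule can only ask that $\omega(x+1)-\omega(x)$ be within some $\rho\ge\frac1Q$ of a stored value $\tau$.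

Then a row can cheat. Let $d_i=0$ with $C-B\ge Q/2$, $Q$ even. Take $\tau=0$, $\omega(x)=0$ for $x\le B$, let $\omega$ increase by $\frac1Q$ per step until it reaches $\frac12$, and keep it constant afterwards. All local rules hold, and $\omega(A)+\omega(C)-2\omega(B)=\frac12$. The rounding errors drift, and nothing inside the row stops them. By Lemma 0, nothing inside a single row can.

So other rows must control the drift. If neighboring rows merely copy each other, the cheating labels can be copied too. There is a second trouble: copying gives one angle $\theta$ for all rows, and if the $d_i$ run through all nonzero integers, then Dirichlet's theorem gives for every $\theta$ some $i$ with $\|d_i\theta\|<\varepsilon$. No angle works.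

The way out uses angles $\theta_i\in\mathbb T^2$ that are related by integer matrices,
$$\theta_{i+1}=g_i\theta_i,\qquad g_i\in\Sigma ,\tag{1}$$
where $\Sigma\subset SL_2(\mathbb Z)$ is a set of three matrices and each row chooses freely which one to use. The condition will concern the first coordinate: $\|d_i\theta_i^{(1)}\|\ge\varepsilon$. Two properties are needed.

First, products of matrices from $\Sigma$ must be hyperbolic. The total drift $E_j$ of row $j$ between the columns $A,B,C$ will satisfy $E_{j+1}=g_jE_j+(\text{small})$ and be bounded in $j$. Under hyperbolic maps a large error cannot stay bounded in both directions, so the drift is small. This is Section 5.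

Second, (1) must leave enough freedom to meet all demands $\|d_i\theta_i^{(1)}\|\ge\varepsilon$ at once. For two rows $0,1$ a single matrix is enough: with $g_0=\begin{pmatrix}2&1\\1&1\end{pmatrix}$ and $\theta_0=\big(\frac1{2d_0},\frac1{2d_1}-\frac1{d_0}\big)$, the first coordinate of $g_0\theta_0$ is $\frac1{2d_1}$, and both demands are met with value $\frac12$. With infinitely many rows, $\theta_0$ and a fixed matrix determine everything, and a union bound over the bad sets, each of measure $2\varepsilon$, says nothing. With three matrices, the set of angles reachable at row $i$ gains measure at each step through an expansion property, and the gain pays for the loss $2\varepsilon$. This is Section 6.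

Both properties hold for
$$\alpha=\begin{pmatrix}1&2\\0&1\end{pmatrix},\quad \beta=\begin{pmatrix}1&0\\2&1\end{pmatrix},\quad g_0=\begin{pmatrix}2&1\\1&1\end{pmatrix},\quad g_1=g_0\alpha=\begin{pmatrix}2&5\\1&3\end{pmatrix},\quad g_2=g_0\beta=\begin{pmatrix}4&1\\3&1\end{pmatrix},$$
and $\Sigma=\{g_0,g_1,g_2\}$. All three have determinant $1$ and positive entries. A row of the SFT may use any of the three; below, $g_i$ with a row index $i\in\mathbb Z$ means the choice made in row $i$, and it is clear from the context when $g_0,g_1,g_2$ are the three fixed matrices. Write $|\cdot|$ for the sup norm on $\mathbb R^2$. The largest row sum is $7$, so $|gw|\le7|w|$ for $g\in\Sigma$. On $\mathbb T^2$ let $\|\cdot\|$ be the distance to $0$ in the sup norm; then also $\|g\theta\|\le7\|\theta\|$, by lifting.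

## 5. Bounded pseudo-orbits of positive matrices are small

**Lemma 1.** If $(g_i)\in\Sigma^{\mathbb Z}$ and $(e_i)_{i\in\mathbb Z}$ is bounded in $\mathbb R^2$ with $e_{i+1}=g_ie_i$ for all $i$, then $e\equiv0$.

*Proof.* We look for a function that increases along every orbit. Let $\phi(x,y)=xy$. For $g=\begin{pmatrix}p&q\\r&s\end{pmatrix}$ with $ps=1+qr$,
$$\phi(g(x,y))-\phi(x,y)=pr\,x^2+(ps+qr-1)\,xy+qs\,y^2=pr\,x^2+2qr\,xy+qs\,y^2 .$$
For $g_0$ this is $2x^2+2xy+y^2=x^2+(x+y)^2$. In general, if the entries are positive, the form is positive definite, because $pr>0$ and $pr\cdot qs-(qr)^2=qr(ps-qr)=qr>0$. As $\Sigma$ is finite, there is $c>0$ with $\phi(gw)-\phi(w)\ge c|w|^2$ for all $g\in\Sigma$ and $w\in\mathbb R^2$.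

So $\phi(e_i)$ is nondecreasing in $i$ and bounded, and $c\sum_i|e_i|^2\le\lim_{i\to+\infty}\phi(e_i)-\lim_{i\to-\infty}\phi(e_i)<\infty$. Hence $e_i\to0$ as $i\to\pm\infty$, and both limits of $\phi(e_i)$ are $0$. A nondecreasing sequence with both limits $0$ is constantly $0$. Therefore $c|e_i|^2\le\phi(e_{i+1})-\phi(e_i)=0$ for all $i$. $\square$

**Lemma 2.** There is $K$ such that if $(g_i)\in\Sigma^{\mathbb Z}$, $(E_i)$ is bounded, $E_{i+1}=g_iE_i+z_i$ and $|z_i|\le Z$ for all $i$, then $|E_i|\le KZ$ for all $i$.

*Proof.* We reduce to Lemma 1 by compactness. If no $K$ works, then for each $n\ge1$ there is an example $(g^{(n)},E^{(n)},z^{(n)})$ with bound $Z_n$ and $\sup_i|E^{(n)}_i|>nZ_n$. The supremum is finite and positive. Rescale so that it equals $1$; then $Z_n<\frac1n$. Translate the index so that $|E^{(n)}_0|\ge\frac12$. The space $(\Sigma\times[-1,1]^2)^{\mathbb Z}$ is compact, so along a subsequence $g^{(n)}_i\to g_i$ and $E^{(n)}_i\to e_i$ for every $i$. In the limit $e_{i+1}=g_ie_i$, $|e_i|\le1$ and $|e_0|\ge\frac12$, contradicting Lemma 1. $\square$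

## 6. A spectral gap for $\Sigma$ and angles meeting all demands

Let $\Omega=\mathbb Z^2\setminus\{0\}$, the set of nonzero frequencies on $\mathbb T^2$. The first lemma says that no probability measure on $\Omega$ is nearly invariant under both $\alpha$ and $\beta$. It is a ping-pong argument.

**Lemma 3.** For every probability measure $\nu$ on $\Omega$ there are $\gamma\in\{\alpha^{\pm1},\beta^{\pm1}\}$ and $S\subseteq\Omega$ with $|\nu(\gamma S)-\nu(S)|\ge\frac1{14}$.

*Proof.* Let $\eta$ be the maximum over the four $\gamma$ of $\sup_S|\nu(\gamma S)-\nu(S)|$. The supremum is attained: $S\mapsto\nu(\gamma S)$ is a probability measure on the countable set $\Omega$, and one takes for $S$ the set of points where it has larger mass than $\nu$. So it suffices to show $\eta\ge\frac1{14}$. Note $\alpha(p,q)=(p+2q,q)$ and $\beta(p,q)=(p,q+2p)$. Put $U=\{|p|>|q|\}$ and $V=\{|p|<|q|\}$.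

If $(p,q)\in V$, then $|p\pm2q|\ge2|q|-|p|>|q|$, so $\alpha^{\pm1}V\subseteq U$. Also $|p+4q|\ge4|q|-|p|>3|q|$, so $\alpha^2V\cap V=\emptyset$, that is, $\alpha V\cap\alpha^{-1}V=\emptyset$. Hence
$$\nu(U)\ge\nu(\alpha V)+\nu(\alpha^{-1}V)\ge2\nu(V)-2\eta .$$
Exchanging the coordinates exchanges $\alpha$ with $\beta$ and $U$ with $V$, so the same argument gives $\nu(V)\ge2\nu(U)-2\eta$. Adding the two inequalities, $\nu(U)+\nu(V)\le4\eta$.

What remains of $\Omega$ are the two diagonals. We have $\alpha(p,p)=(3p,p)\in U$ and $\alpha^{-1}(-q,q)=(-3q,q)\in U$ for $p,q\neq 0$. So each of $\{p=q\}$, $\{p=-q\}$ has measure at most $\nu(U)+\eta\le5\eta$. Altogether $1\le4\eta+5\eta+5\eta=14\eta$. $\square$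

Now let $\mu$ be the Haar measure on $\mathbb T^2$ and $Pf=\frac13\sum_{g\in\Sigma}f\circ g^{-1}$ on $L^2(\mathbb T^2,\mu)$, with norm $\|\cdot\|_2$.

**Lemma 4.** $\|Pf\|_2\le\kappa\|f\|_2$ whenever $\int f\,d\mu=0$, where $\kappa^2=1-\frac1{1764}$.

*Proof.* We pass to Fourier coefficients, where the matrices move frequencies, and then apply Lemma 3. If $f(\theta)=\sum_ma(m)e^{2\pi i\,m\cdot\theta}$, then $f(g^{-1}\theta)=\sum_ma(m)e^{2\pi i\,(g^{-T}m)\cdot\theta}$, so $f\circ g^{-1}$ has coefficients $m\mapsto a(g^Tm)$. Since $\int f=0$, we may view $a$ as an element of $\ell^2(\Omega)$, and we may take it to be a unit vector. Put $u_i(m)=a(g_i^Tm)$ for $i=0,1,2$; these are unit vectors, and $\|Pf\|_2=\|\frac13(u_0+u_1+u_2)\|_2$.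

Substituting $m=g_0^{-T}n$ we get $g_1^Tm=(g_0^{-1}g_1)^Tn=\alpha^Tn=\beta n$ and $g_2^Tm=\beta^Tn=\alpha n$. Hence
$$\|u_1-u_0\|_2=\|a\circ\beta-a\|_2,\qquad\|u_2-u_0\|_2=\|a\circ\alpha-a\|_2 .$$
Let $\nu=|a|^2$, a probability measure on $\Omega$. For $\gamma\in\{\alpha^{\pm1},\beta^{\pm1}\}$ and $S\subseteq\Omega$, the differences $|a(\gamma n)|^2-|a(n)|^2$ sum to $0$ over all $n$, so a partial sum is at most half the sum of absolute values:
$$|\nu(\gamma S)-\nu(S)|\le\tfrac12\sum_n\big||a(\gamma n)|^2-|a(n)|^2\big|\le\tfrac12\sum_n\big(|a(\gamma n)|+|a(n)|\big)\,|a(\gamma n)-a(n)|\le\|a\circ\gamma-a\|_2 ,$$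
where the last step is Cauchy–Schwarz with $\big\||a\circ\gamma|+|a|\big\|_2\le2$. Also $\|a\circ\gamma^{-1}-a\|_2=\|a\circ\gamma-a\|_2$. So Lemma 3 gives $\max(\|u_1-u_0\|_2,\|u_2-u_0\|_2)\ge\frac1{14}$. Finally, since $2\,\mathrm{Re}\langle u_i,u_j\rangle=2-\|u_i-u_j\|_2^2$,
$$\left\|\tfrac13(u_0+u_1+u_2)\right\|_2^2=\tfrac19\Big(3+\sum_{i<j}\big(2-\|u_i-u_j\|_2^2\big)\Big)=1-\tfrac19\sum_{i<j}\|u_i-u_j\|_2^2\le1-\tfrac1{9\cdot196}.\qquad\square$$

Put
$$\delta=\frac1{1+\kappa^2}-\frac12>0,\qquad\varepsilon=\frac\delta2 .$$
Clearly $\delta<\frac12$ and $\varepsilon<\frac14$.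

**Lemma 5.** Let $I\subseteq\mathbb Z$ and let $d_i\in\mathbb Z\setminus\{0\}$ for $i\in I$. There are $\theta_i\in\mathbb T^2$ and $g_i\in\Sigma$ ($i\in\mathbb Z$) with $\theta_{i+1}=g_i\theta_i$ for all $i$ and $\|d_i\theta_i^{(1)}\|\ge\varepsilon$ for all $i\in I$. (The superscript $(1)$ denotes the first coordinate.)

*Proof.* **Step 1: expansion.** This step shows that a set of measure at least $\frac12$ grows when one applies all three matrices. Let $W\subseteq\mathbb T^2$ be measurable with $\mu(W)>0$. The function $P1_W=\frac13\sum_g1_{gW}$ is supported on $\bigcup_{g\in\Sigma}gW$ and has integral $\mu(W)$. Write $1_W=\mu(W)+f$ with $\int f=0$ and $\|f\|_2^2=\mu(W)(1-\mu(W))$. Then $P1_W=\mu(W)+Pf$ with $\int Pf=0$, so by Lemma 4 $\|P1_W\|_2^2\le\mu(W)^2+\kappa^2\mu(W)(1-\mu(W))$. By Cauchy–Schwarz,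
$$\mu(W)^2=\Big(\int P1_W\Big)^2\le\mu\Big(\bigcup_ggW\Big)\big(\mu(W)^2+\kappa^2\mu(W)(1-\mu(W))\big).$$
Hence $\mu(\bigcup_ggW)\ge F(\mu(W))$ with $F(t)=\frac t{t+\kappa^2(1-t)}=\frac1{1+\kappa^2(1/t-1)}$, an increasing function. So $\mu(W)\ge\frac12$ implies $\mu(\bigcup_ggW)\ge F(\frac12)=\frac1{1+\kappa^2}$.

**Step 2: finitely many rows.** This step finds angles on $[-m,m]$ by tracking the reachable set. Let $\mathrm{Cert}_i=\{\theta:\|d_i\theta^{(1)}\|\ge\varepsilon\}$ for $i\in I$ and $\mathrm{Cert}_i=\mathbb T^2$ otherwise. These sets are closed. Since $t\mapsto d_it$ preserves Lebesgue measure on $\mathbb T$, they have measure at least $1-2\varepsilon=1-\delta$. For $m\ge1$ let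
$$W_{-m}=\mathrm{Cert}_{-m},\qquad W_{i+1}=\mathrm{Cert}_{i+1}\cap\bigcup_{g\in\Sigma}gW_i .$$
Then $\mu(W_{-m})\ge1-\delta\ge\frac12$, and if $\mu(W_i)\ge\frac12$, Step 1 gives $\mu(W_{i+1})\ge\frac1{1+\kappa^2}-\delta=\frac12$. So $W_m\ne\emptyset$. Pick $\theta_m\in W_m$. By definition $\theta_m=g_{m-1}\theta_{m-1}$ with $g_{m-1}\in\Sigma$ and $\theta_{m-1}\in W_{m-1}$; continue backwards down to $-m$. This gives angles and matrices on $[-m,m]$ meeting all demands there. Extend to all of $\mathbb Z$ with all other matrices equal to $g_0$ (the matrices are invertible).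

**Step 3: all rows.** All conditions are closed, so a limit point in the compact space $(\mathbb T^2\times\Sigma)^{\mathbb Z}$ of the solutions for $m\to\infty$ satisfies all of them. $\square$

## 7. An SFT cover of the inequality shift's product

We now build the SFT and prove Theorem A. Fix $K$ from Lemma 2 and an even integer $Q$ with $Q>44$, $Q\ge4/\varepsilon$ and $Q>32K/\varepsilon$. Put $\rho=4/Q$. Then $11\rho<1$ and $4K\rho<\varepsilon/2$. Let $G=(\frac1Q\mathbb Z/\mathbb Z)^2\subset\mathbb T^2$, a finite grid. In a cell $(x,i)$, $x$ is the position in row $i$. Each cell carries: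

* a letter in $\{0,a,b,c\}$ and a state $\mathrm{st}\in\{0,1,2,3\}$;
* row data $g_i\in\Sigma$, $\tau_i\in G$ and $(\mathbf a_i,\mathbf b_i,\mathbf c_i)\in G^3$, forced by a local rule to be constant along each row;
* a label $\omega_i(x)\in G$.

The label $\omega_i(x)$ stands for $x\theta_i$, rounded, and $\tau_i$ for $\theta_i$, rounded. The row data $\mathbf a_i,\mathbf b_i,\mathbf c_i$ broadcast the labels found at the three letters. The local rules are:

1. if the letter at $(x,i)$ is $0$, then $\mathrm{st}(x+1)=\mathrm{st}(x)$; for the letters $a,b,c$, $(\mathrm{st}(x),\mathrm{st}(x+1))=(0,1),(1,2),(2,3)$ respectively;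
2. $\|\omega_{i+1}(x)-g_i\omega_i(x)\|\le\rho$ and $\|\tau_{i+1}-g_i\tau_i\|\le\rho$;
3. $\|\omega_i(x+1)-\omega_i(x)-\tau_i\|\le\rho$;
4. if the letter at $(x,i)$ is $a$ (resp. $b$, $c$), then $\omega_i(x)=\mathbf a_i$ (resp. $\mathbf b_i$, $\mathbf c_i$);
5. $\|(\mathbf a_i+\mathbf c_i-2\mathbf b_i)^{(1)}\|\ge\varepsilon/2$.

The alphabet is finite and all rules concern single cells or neighboring cells, so this defines an SFT $\mathcal Z$ on $\mathbb Z^2$. Let $\Pi$ be the projection to the letter.

**Step 1: $\Pi(\mathcal Z)\subseteq Y^{\mathbb Z}$.** This step shows that no row can cheat. Rule 1 says exactly that the nonzero letters of each row form $\emptyset,a,b,c,ab,bc$ or $abc$. Suppose that some row $i$ has $a,b,c$ at $A<B<C$ with $B-A=C-B=n$. We keep these three columns and look at all rows $j\in\mathbb Z$. Let $\Delta_j(x),\zeta_{j+1}(x),\xi_j\in\mathbb R^2$ be lifts, of norm at most $\rho$, of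
$$\omega_j(x+1)-\omega_j(x)-\tau_j,\qquad\omega_{j+1}(x)-g_j\omega_j(x),\qquad\tau_{j+1}-g_j\tau_j .$$
They exist by rules 2 and 3. Insert $\omega_{j+1}\equiv g_j\omega_j+\zeta_{j+1}$ and $\tau_{j+1}\equiv g_j\tau_j+\xi_j$ into the first expression for row $j+1$. Modulo $\mathbb Z^2$ we get
$$\Delta_{j+1}(x)\equiv g_j\Delta_j(x)+\zeta_{j+1}(x+1)-\zeta_{j+1}(x)-\xi_j .$$
The difference of the two sides is an integer vector of norm at most $\rho+7\rho+3\rho=11\rho<1$. So equality holds in $\mathbb R^2$. Now put
$$E_j=\sum_{x=B}^{C-1}\Delta_j(x)-\sum_{x=A}^{B-1}\Delta_j(x),$$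
the drift of row $j$. Then $|E_j|\le2n\rho$ for all $j$, so $(E_j)$ is bounded. Sum the equality over $x$. The $\zeta$ terms telescope, and the $\xi_j$ cancel because both sums have $n$ terms:
$$E_{j+1}=g_jE_j+\zeta_{j+1}(C)-2\zeta_{j+1}(B)+\zeta_{j+1}(A).\tag{2}$$
The inhomogeneous term has norm at most $4\rho$, a bound that does not depend on $n$. By Lemma 2, $|E_i|\le4K\rho<\varepsilon/2$. On the other hand, modulo $\mathbb Z^2$ the definition of $\Delta_i$ telescopes too, and the two copies of $n\tau_i$ cancel:
$$E_i\equiv\big(\omega_i(C)-\omega_i(B)\big)-\big(\omega_i(B)-\omega_i(A)\big)=\mathbf a_i+\mathbf c_i-2\mathbf b_i ,$$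
by rule 4. So $\|\mathbf a_i+\mathbf c_i-2\mathbf b_i\|<\varepsilon/2$, contradicting rule 5.

**Step 2: $Y^{\mathbb Z}\subseteq\Pi(\mathcal Z)$.** This step fills in the hidden layers over a given $y\in Y^{\mathbb Z}$. Let $I$ be the set of rows containing $a,b,c$, at positions $A^{(i)}<B^{(i)}<C^{(i)}$, and put $d_i=A^{(i)}+C^{(i)}-2B^{(i)}\ne0$. Take $(\theta_i,g_i)$ from Lemma 5. Let $\omega_i(x)$ be a nearest point of $G$ to $x\theta_i$, and $\tau_i$ a nearest point of $G$ to $\theta_i$; the errors are at most $\frac1{2Q}$. Since $x\theta_{i+1}=g_i(x\theta_i)$, both parts of rule 2 hold with error at most $\frac{1+7}{2Q}=\rho$, and rule 3 holds with error at most $\frac3{2Q}\le\rho$. Rule 1 is satisfied by the obvious states.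

For $i\in I$, rule 4 defines $(\mathbf a_i,\mathbf b_i,\mathbf c_i)$. Then $\mathbf a_i+\mathbf c_i-2\mathbf b_i$ differs from $d_i\theta_i$ by at most $\frac{1+1+2}{2Q}=\frac2Q\le\frac\varepsilon2$, and $\|d_i\theta_i^{(1)}\|\ge\varepsilon$, so rule 5 holds.

For $i\notin I$, at least one of the letters $a,c$ is missing from row $i$. Fix the data of the letters that occur by rule 4, and give the missing ones other than one of $a,c$ the value $0$. The remaining one of $\mathbf a_i,\mathbf c_i$ is free, and it can be chosen so that $(\mathbf a_i+\mathbf c_i-2\mathbf b_i)^{(1)}=\frac12$, because $Q$ is even. Rule 5 holds since $\varepsilon/2<\frac12$.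

Hence $Y^{\mathbb Z}=\Pi(\mathcal Z)$ is sofic, while $Y$ is not sofic by Lemma 0. Theorem A is proved, and the conjecture is false. $\blacksquare$

## 8. Higher dimensions: effective lines constant in one direction

Let $d\ge3$ and $D=d-1\ge2$. We need a non-sofic shift over $\mathbb Z^D$.

**Theorem Q** (N. Aubrun, M. Sablik, *Simulation of effective subshifts by two-dimensional subshifts of finite type*, Acta Appl. Math. 126 (2013); B. Durand, A. Romashchenko, A. Shen, *Fixed-point tile sets and their applications*, J. Comput. System Sci. 78 (2012)). If $U\subseteq\mathcal B^{\mathbb Z}$ is a subshift defined by a recursively enumerable set of forbidden words, then $\{u\in\mathcal B^{\mathbb Z^2}:\exists s\in U\ \forall x,z\ \ u(x,z)=s(x)\}$ is sofic.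

Can we lift the shift $Y_{\ne}$ of Theorem A to $\mathbb Z^2$? There are two obvious ways, and both produce sofic shifts. The product $Y_{\ne}^{\mathbb Z}$ is sofic by Theorem A. The set of configurations $u(x,z)=s(x)$ with $s\in Y_{\ne}$ is sofic by Theorem Q, since the forbidden words of $Y_{\ne}$ form a decidable set. So neither is a counterexample for $d=3$.

Theorem Q points to a different design. In $\mathbb Z^{D+1}$ we can use hidden advice $u$ that is constant in the new direction $n$, all of whose lines in one direction belong to a prescribed computable one-dimensional shift $U$. Every slice of $Y^{\mathbb Z}$ then sees the same advice. So $Y$ should be a shift in which points are checked by comparison with one universal object, computable but too rich for an SFT cover over $\mathbb Z^D$. Non-soficness will come from a diagonal argument against all possible covers.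

Write points of $\mathbb Z^D$ as $(p,j)$ with $p=(x,v)\in\mathbb Z\times\mathbb Z^{D-2}$ and $j\in\mathbb Z$. The set $\mathbb Z^{D-1}\times\{j\}$ is layer $j$. An $x$-line is obtained by fixing all coordinates but $x$. (On a first reading take $D=2$: there is no $v$, and a layer is a single $x$-line.) Let
$$\mathcal B=\{0,1\}^{D+2}\quad\text{with components named }\#,\,h,\,f_0,\,f_1,\dots,f_{D-2},\,w,\qquad\mathcal A=\mathcal B\sqcup\{\text{blank}\}.$$
By "a $\#$" we mean a position where the component $\#$ equals $1$.

A point of $Y$ will be a stack of layers. Most layers are blank; display layers show arrays from $\mathcal B^{\mathbb Z^{D-1}}$. There are levels $k=1,2,\dots$; at level $k$ there are $g_k$ allowed arrays $Q_{k,t}$, $0\le t<g_k$, periodic with period $L_k$, and a display layer of level $k$ must be followed by a pause of at least $H_k$ blank layers. The pause gives a cover of $Y^{\mathbb Z}$ time to compare the displayed array with the advice.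

## 9. Hard data against every candidate cover

This section chooses the data bits $W_k$, shown in component $w$, so that no candidate cover numbered $e\le k$ can remember them on the boundary of a box.

Enumerate effectively all systems $\mathcal S_e=(\mathcal C_e;E_1,\dots,E_D;\pi_e:\mathcal C_e\to\mathcal A)$, $e\ge1$: nearest-neighbor SFTs over $\mathbb Z^D$ with alphabets $\mathcal C_e=\{1,\dots,T_e\}$, $T_e\ge1$, and letter maps. Let $T_k^*=\max_{e\le k}T_e$ and
$$g_k=k+D2^D\big(1+\lceil\log_2T_k^*\rceil\big),\quad q_k=g_k(4g_k)^{D-1},\quad H_k=2^{k+1}q_k,\quad L_k=g_k(H_k+1).$$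
For example, if $D=2$ and $T_1=1$, then $g_1=9$, $q_1=324$, $H_1=1296$ and $L_1=11673$. All four are strictly increasing in $k$, because $g_k$ is. Moreover $H_k$ is even, and $2g_k\le H_k<L_k$ since $H_k\ge4q_k\ge4g_k$.

Given a function $W_k:\{0,\dots,g_k-1\}\times(\mathbb Z/L_k)^{D-1}\to\{0,1\}$ and $0\le t<g_k$, define $Q_{k,t}:\mathbb Z^{D-1}\to\mathcal B$ as follows. At $p=(x,v)$, with congruences modulo $L_k$ and $[\cdot]$ the truth value,
$$\#=[x\equiv0],\quad h=[x\equiv H_k],\quad f_0=[x\equiv t],\quad f_i=[x\equiv v_i]\ (1\le i\le D-2),\quad w=W_k(t,p).$$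
So $Q_{k,t}$ is $L_k$-periodic in each coordinate. Each $x$-line of it shows the level (as the spacing $L_k$ of the $\#$'s), the pause $H_k$ (as the offset from $\#$ to $h$), the number $t$ (as the offset to $f_0$) and its own address $v$ modulo $L_k$ (as the offsets to the $f_i$).

**Choice of $W_k$.** Let $\Lambda_k=[0,L_k]^D$, and let $\partial\Lambda_k$ be the set of its points with some coordinate in $\{0,L_k\}$. Then
$$|\partial\Lambda_k|\le2D(L_k+1)^{D-1}\le2D(2L_k)^{D-1}=D2^DL_k^{D-1}.$$
For $e\le k$ and $\beta\in\mathcal C_e^{\partial\Lambda_k}$ admitting an $\mathcal S_e$-admissible filling of $\Lambda_k$ (a configuration on $\Lambda_k$ that extends $\beta$ and all of whose neighbor pairs are allowed), let $z_{e,\beta}$ be the lexicographically first such filling. Let $\mathrm{Out}_k(e,\beta)$ be the function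
$$(t,p)\mapsto\text{the }w\text{-component of }\pi_e\big(z_{e,\beta}(p,t(H_k+1))\big),\qquad0\le t<g_k,\ p\in[0,L_k-1]^{D-1},$$
with value $0$ for blank. The layers $t(H_k+1)$, $t<g_k$, lie in the height range $[0,L_k]$ because $L_k=g_k(H_k+1)$. The number of functions $\mathrm{Out}_k(e,\beta)$ with $e\le k$ is at most
$$k\,(T_k^*)^{D2^DL_k^{D-1}}<2^{g_kL_k^{D-1}},$$
since $\log_2k<k\le kL_k^{D-1}$ and $D2^DL_k^{D-1}\log_2T_k^*\le D2^DL_k^{D-1}\lceil\log_2T^*_k\rceil$. The right side is the number of all functions $\{0,\dots,g_k-1\}\times[0,L_k-1]^{D-1}\to\{0,1\}$. Let $W_k$ be the first such function that differs from all $\mathrm{Out}_k(e,\beta)$, $e\le k$. Everything here is a finite search, so $k\mapsto W_k$ is computable.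

## 10. The layered shift $Y$ over $\mathbb Z^D$

**Admissible lines.** This part defines the one-dimensional shift $U$ to which Theorem Q will be applied. Let $R_k\subset\mathcal B^{\mathbb Z}$ be the set of all translates of $x$-lines of $Q_{k,t}$, $0\le t<g_k$. It is finite by periodicity, and in each of its elements the $\#$'s form a coset of $L_k\mathbb Z$. Let $U_\infty$ be the set of $s\in\mathcal B^{\mathbb Z}$ with at most one $\#$, and $U=U_\infty\cup\bigcup_kR_k$.

**Lemma 6.** $U$ is a subshift with a decidable set of forbidden words.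

*Proof.* Forbid every word that has at least two $\#$'s and is not a factor of an element of $\bigcup_kR_k$. This set is decidable: a factor of an element of $R_k$ with two $\#$'s has length greater than $L_k$, so for a given word only finitely many $k$ matter, and the finite sets $R_k$ are computable. Clearly elements of $U$ contain no forbidden word. Conversely, let $s$ avoid the forbidden words. If $s$ has at most one $\#$, then $s\in U_\infty$. Otherwise let $s$ have $\#$'s at $x_1<x_2$. For all large $n$ the word $s|_{[-n,n]}$ contains both, so, as the $R_k$ are closed under translation, it agrees on $[-n,n]$ with an element of some $R_k$, and $L_k\le x_2-x_1$. There are finitely many such elements. One of them agrees with $s$ on $[-n,n]$ for infinitely many $n$, so it equals $s$. $\square$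

**Admissible arrays.** For $D\ge3$ the lines of one layer must also fit together. Let $\mathcal V\subset\mathcal B^{\mathbb Z^{D-1}}$ be the set of arrays $s$ satisfying the following $v$-rules for $1\le i\le D-2$: the components $\#$, $f_0$ and $f_{i'}$ ($i'\ge1$, $i'\ne i$) agree at $(x,v)$ and $(x,v+e_i)$; and $f_i(x+1,v+e_i)=f_i(x,v)$. For $D=2$ there is no rule. All $Q_{k,t}$ and their translates lie in $\mathcal V$, because $x+1\equiv v_i+1$ iff $x\equiv v_i$. Let
$$\mathcal D=\{s\in\mathcal V:\text{every }x\text{-line of }s\text{ is in }U\}.$$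
It is closed and translation-invariant.

**Lemma 7.** If $s\in\mathcal D$ has an $x$-line with two $\#$'s, then $s$ is a translate of some $Q_{k,t}$, with $k$ unique. (Call $s$ of level $k$.)

*Proof.* By the $v$-rules the $\#$-component does not depend on $v$. So every line has the same $\#$'s, at least two, and thus lies in $\bigcup_kR_k$. The spacing $L_k$ determines $k$. Let the $\#$'s be at $x_0+L_k\mathbb Z$. Each line is then of the form $x\mapsto Q_{k,t}(x-x_0,r)$ for some $t$ and some $r\in(\mathbb Z/L_k)^{D-2}$. On it $f_0=1$ exactly at $x\equiv x_0+t$ with $0\le t<g_k\le L_k$. Since $f_0$ does not depend on $v$, all lines have the same $t$. So $s(x,v)=Q_{k,t}(x-x_0,r(v))$, and $f_i(x,v)=1$ iff $x-x_0\equiv r_i(v)$. The $v$-rules give $r_{i'}(v+e_i)=r_{i'}(v)$ for $i'\ne i$ and $r_i(v+e_i)=r_i(v)+1$. Hence $r(v)=r(0)+v$, and $s$ is a translate of $Q_{k,t}$. $\square$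

**Definition of $Y$.** A configuration $y\in\mathcal A^{\mathbb Z^D}$ is in $Y$ iff

* (Y1) each layer is either entirely blank or an element of $\mathcal V$ (a display layer);
* (Y2) if $j<j'$ are display layers, then layer $j$ is in $\mathcal D$;
* (Y3) if moreover layer $j$ is of level $k$, then $j'-j>H_k$.

A display layer with no display layer above it may be any element of $\mathcal V$. This exemption is needed later: a local check with no deadline cannot be forced to take place.

**$Y$ is a shift space.** Shift-invariance is clear. For closedness let $Y\ni y_n\to y$. (Y1) is a closed condition. If $j<j'$ are display layers of $y$, they are display layers of $y_n$ for large $n$, so layer $j$ of $y_n$ is in the closed set $\mathcal D$, and (Y2) follows. If layer $j$ of $y$ has level $k$, it shows two consecutive $\#$'s at distance $L_k$ on an $x$-line. So does layer $j$ of $y_n$ for large $n$, which by Lemma 7 therefore has level $k$. Then $j'-j>H_k$ by (Y3) for $y_n$.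

## 11. The box exchange: $Y$ is not sofic

Suppose $Y$ is sofic. By Fact 1 there is $e$ such that $Y=\pi_e(X_e)$, where $X_e$ is the SFT of $\mathcal S_e$. Take $k=e$ and write $g,H,L,\Lambda$ for $g_k,H_k,L_k,\Lambda_k$.

**Step 1: a point displaying all the data.** Let $y\in\mathcal A^{\mathbb Z^D}$ have layer $m(H+1)$ equal to $Q_{k,\,m\bmod g}$ for all $m\in\mathbb Z$, and all other layers blank. The lines of the display layers are in $R_k$, and different display layers are at distance at least $H+1$. So $y\in Y$. Choose $z\in X_e$ with $\pi_e(z)=y$.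

**Step 2: replace the inside of the box.** Put $\beta=z|_{\partial\Lambda}$; it admits a filling, namely $z|_\Lambda$. Let $z'$ equal $z_{e,\beta}$ on $\Lambda$ and $z$ elsewhere. A neighbor pair with one point inside and one point outside $\Lambda$ has its inside point in $\partial\Lambda$, where $z'=z$. So all neighbor pairs of $z'$ are allowed, $z'\in X_e$, and $y'=\pi_e(z')\in Y$. Moreover $y'=y$ off $\Lambda$.

**Step 3: rigidity.** This step shows that the data inside the box cannot have changed. Let $0\le t<g$. Layer $t(H+1)$ of $y'$ has non-blank cells off $\Lambda$, so by (Y1) it is a display layer. There are display layers above it (for instance above $\Lambda$). By (Y2) it is in $\mathcal D$. Off $\Lambda$ it agrees with $Q_{k,t}$, so it shows two consecutive $\#$'s at distance $L$, and by Lemma 7 it is a translate of some $Q_{k,t'}$. Hence it is $L$-periodic in each coordinate. It agrees with the $L$-periodic array $Q_{k,t}$ off a finite set, so it equals $Q_{k,t}$.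

Read off the $w$-component on $[0,L-1]^{D-1}$ in the layers $t(H+1)$: it is $\mathrm{Out}_k(e,\beta)$ by definition of $z'$, and it is $W_k$ by Step 3. So $\mathrm{Out}_k(e,\beta)=W_k$ with $e\le k$, contradicting the choice of $W_k$. Thus $Y$ is not sofic.

## 12. Checking a stack of layers against advice

We now describe an SFT over $\mathbb Z^D$ that checks $y\in Y$ relative to an advice configuration $u$ whose $x$-lines are trusted to lie in $U$. There are two kinds of display layers below another display layer. A layer whose lines have at most one $\#$ can be checked on the spot, with states $l,r$ as in Example 3. A layer of level $k$ is carried upward in three copies: $V$ goes straight up; $S$ moves one unit in direction $x$ per layer, and when its $\#$'s meet the $h$'s of $V$, a pause of at least $H_k$ has been measured; $N$ is moved by steps in $\{0,1\}^{D-1}$ of our choice until it coincides with a layer of $u$.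

Let $\mathcal X$ be the $\mathbb Z^D$-SFT of triples $(y,u,c)$ with $y\in\mathcal A^{\mathbb Z^D}$, $u\in\mathcal B^{\mathbb Z^D}$, and $c$ with components $\mathrm{type}\in\{F,M\}$, $\lambda\in\{l,r\}$, $V,S,N\in\mathcal B$, $\mathrm{step}\in\{0,1\}^{D-1}$, $\mathrm{gap},\mathrm{mat}\in\{0,1\}$. Write $V_j(p)$ for the value at $(p,j)$, and similarly for the others; $e_x$ is the unit vector in direction $x$. The local rules are:

* (X0) Within each layer, blankness of $y$, type, step, gap and mat are constant; on display (non-blank) layers $y$ satisfies the $v$-rules.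
* (X1) If layer $j+1$ is blank, its type equals that of layer $j$.
* (X2) On a display layer of type $F$: $\lambda$ is constant in the $v$-directions; $\lambda(p)=r\Rightarrow\lambda(p+e_x)=r$; if $y$ has a $\#$ at $p$, then $\lambda(p)=l$ and $\lambda(p+e_x)=r$.
* (X3) On a display layer of type $M$: $V=S=N=y$ and $\mathrm{gap}=\mathrm{mat}=0$.
* (X4) If layer $j+1$ is blank of type $M$: $V_{j+1}(p)=V_j(p)$, $S_{j+1}(p)=S_j(p-e_x)$, $N_{j+1}(p)=N_j(p-\mathrm{step}_{j+1})$, $\mathrm{gap}_{j+1}\ge\mathrm{gap}_j$, $\mathrm{mat}_{j+1}\ge\mathrm{mat}_j$. If $\mathrm{gap}_{j+1}>\mathrm{gap}_j$, then for all $p$ the $\#$-component of $S_{j+1}(p)$ equals the $h$-component of $V_{j+1}(p)$. If $\mathrm{mat}_{j+1}>\mathrm{mat}_j$, then $N_{j+1}(p)=u(p,j+1)$ for all $p$.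
* (X5) If layer $j+1$ is a display layer and layer $j$ has type $M$, then $\mathrm{gap}_j=\mathrm{mat}_j=1$.

Since gap and mat are constant on layers, the conditions "for all $p$" are checked cell by cell, so these are local rules.

**Lemma 8 (soundness).** If $(y,u,c)\in\mathcal X$ and every $x$-line of $u$ is in $U$, then $y\in Y$.

*Proof.* (Y1) is (X0). For (Y2) and (Y3), let layer $j_0$, with content $s$, be a display layer with some display layer above it, and let $j_1>j_0$ be the next one. It suffices to show $s\in\mathcal D$, and $j_1-j_0>H_k$ if $s$ has level $k$. The layers strictly between are blank and, by (X1), have the type of $j_0$.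

Type $F$: if an $x$-line had $\#$'s at $x_1<x_2$, then by (X2) $\lambda=r$ at $x_1+1$, hence at $x_2$, where $\lambda$ must be $l$. So each $x$-line has at most one $\#$ and lies in $U_\infty$. Hence $s\in\mathcal D$, and $s$ has no level.

Type $M$: by (X3) $\mathrm{gap}=\mathrm{mat}=0$ on layer $j_0$, and by (X5) both are $1$ on layer $j_1-1$. So each changes from $0$ to $1$ somewhere in the layers $j_0+1,\dots,j_1-1$. Let mat change at layer $j_0+\ell_2$. By (X3) and (X4), $N_{j_0+\ell_2}(p)=s(p-\sigma)$ with $\sigma=\sum_{i=1}^{\ell_2}\mathrm{step}_{j_0+i}$. Hence $s(p-\sigma)=u(p,j_0+\ell_2)$ for all $p$. So each $x$-line of $s$ is a translate of an $x$-line of $u$, and $s\in\mathcal D$. Let gap change at layer $j_0+\ell_1$, $1\le\ell_1\le j_1-1-j_0$. Then $S_{j_0+\ell_1}(p)=s(p-\ell_1e_x)$ and $V_{j_0+\ell_1}=s$. So for all $p$, $s(p-\ell_1e_x)$ has $\#=1$ iff $s(p)$ has $h=1$. If $s$ has level $k$, then on a line $\#$ occurs exactly at $x_0+L_k\mathbb Z$ and $h$ exactly at $x_0+H_k+L_k\mathbb Z$ for some $x_0$. Hence $\ell_1\equiv H_k\pmod{L_k}$. Since $\ell_1\ge1$ and $0<H_k<L_k$,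 we get $\ell_1\ge H_k$, so $j_1-j_0\ge\ell_1+1>H_k$. $\square$

For the converse, one advice must serve all $y\in Y$ at once. A displayed array may be shifted by any $p_0\in\{0,\dots,L_k-1\}^{D-1}$, and the advice cannot offer all these shifts within $H_k$ layers, as $L_k>H_k$. But $N$ can travel nearly $H_k/2$ in each coordinate. So the advice needs only shifts by multiples of $H_k/2$, about $2g_k$ of them in each coordinate; and $q_k$ and $H_k$ were chosen so that these fit.

**Lemma 9 (a universal $u^*$).** There is $u^*\in\mathcal B^{\mathbb Z^D}$ with all $x$-lines in $U$ such that for every $y\in Y$ there is $c$ with $(y,u^*,c)\in\mathcal X$.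

*Proof.* **Step 1: the advice.** For each $k$ list the $q_k$ arrays $Q_{k,t}\big(\,\cdot-\frac{H_k}2\mathbf m\big)$, $0\le t<g_k$, $\mathbf m\in\{0,\dots,4g_k-1\}^{D-1}$. Let layer $0$ of $u^*$ be the all-$0$ array. Every $j\ne0$ is uniquely $2^{k-1}(2i+1)$ with $k\ge1$ and $i\in\mathbb Z$; let layer $j$ be the array number $i\bmod q_k$ of the level-$k$ list (numbered from $0$). All $x$-lines are in $U$. The layers of a given level-$k$ array recur with period $2^kq_k=H_k/2$, so each array of the level-$k$ list occurs among any $H_k/2$ consecutive layers.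

**Step 2: types.** Let $y\in Y$. Give type $M$ to the highest display layer (if it exists) and to every display layer of some level $k$ that has a display layer above it. Give type $F$ to the other display layers. Blank layers inherit the type of the nearest display layer below, or get $F$ if there is none. Then (X0) for blankness, type and the $v$-rules, and (X1), hold. Components not specified below are $0$ (or $l$).

**Step 3: display layers of type $F$.** Such a layer has a display layer above it, so it is in $\mathcal D$; and it has no level. By Lemma 7 no line has two $\#$'s, and by the $v$-rules its $\#$'s occur at no $x$ or at a single $x=x_0$ common to all lines. Put $\lambda=l$ iff $x\le x_0$ (all $l$ if there is no $\#$). Then (X2) holds.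

**Step 4: the highest display layer and the blank layers above it.** Set $V=S=N=y$ on the display layer, propagate by (X4) with $\mathrm{step}=0$, and let $\mathrm{gap}=\mathrm{mat}=0$ throughout. No display layer follows, so (X5) asks nothing.

**Step 5: a display layer $j_0$ of level $k$ with next display layer $j_1$; the pause.** By (Y3), $j_1-1\ge j_0+H_k$. By Lemma 7 the content is $s=Q_{k,t}(\cdot-p_0)$ with $p_0\in\{0,\dots,L_k-1\}^{D-1}$. Define $V,S$ by (X3) and (X4). Set $\mathrm{gap}_j=0$ for $j_0\le j<j_0+H_k$ and $\mathrm{gap}_j=1$ for $j_0+H_k\le j<j_1$. The condition at layer $j_0+H_k$ holds: with $x_0$ the first coordinate of $p_0$, $s(p-H_ke_x)$ has $\#=1$ iff $x\equiv x_0+H_k\pmod{L_k}$, iff $s(p)$ has $h=1$.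

**Step 6: the same layer; the match.** Let $\mathbf m=\lceil p_0/(H_k/2)\rceil$ coordinatewise. As $L_k-1=g_kH_k+g_k-1$ and $2(g_k-1)\le H_k$, its coordinates are at most
$$\left\lceil\frac{g_kH_k+g_k-1}{H_k/2}\right\rceil\le2g_k+1\le4g_k-1 .$$
So $\mathbf m$ occurs in the list. Put $\sigma=\frac{H_k}2\mathbf m-p_0\in\{0,\dots,\frac{H_k}2-1\}^{D-1}$. Among the $H_k/2$ consecutive layers $j_0+\ell$ with $\frac{H_k}2<\ell\le H_k$ there is one on which $u^*$ equals $Q_{k,t}\big(\cdot-\frac{H_k}2\mathbf m\big)=s(\cdot-\sigma)$. Each coordinate of $\sigma$ is less than $\ell$, so we can choose $\mathrm{step}_{j_0+1},\dots,\mathrm{step}_{j_0+\ell}\in\{0,1\}^{D-1}$ with sum $\sigma$; let $\mathrm{step}=0$ afterwards, up to layer $j_1-1$. With $N$ defined by (X3) and (X4), $N_{j_0+\ell}=s(\cdot-\sigma)$ equals layer $j_0+\ell$ of $u^*$. Set $\mathrm{mat}=1$ on the layers $j_0+\ell,\dots,j_1-1$ and $\mathrm{mat}=0$ on $j_0,\dots,j_0+\ell-1$. Since $\ell\le H_k\le j_1-1-j_0$, we have $\mathrm{gap}=\mathrm{mat}=1$ at layer $j_1-1$, so (X5) holds. All rules are satisfied. $\square$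

## 13. From one slice to all slices: $Y^{\mathbb Z}$ is sofic

On $\mathbb Z^{D+1}=\mathbb Z^d$, with last coordinate $n$, let $\mathcal T$ be the set of $(y,u,c)$ such that every slice $n=\text{const}$ is in $\mathcal X$, $u$ does not depend on $n$, and each $x$-line of $u$ is in $U$.

**Step 1: the admissible advice is sofic.** Let $\overline U$ be the set of all $u\in\mathcal B^{\mathbb Z^{D+1}}$ that do not depend on $n$ and have all $x$-lines in $U$. By Lemma 6 and Theorem Q, the $\mathbb Z^2$-shift of configurations on the $(x,n)$-plane that are constant in $n$ with $x$-lines in $U$ is sofic. A configuration is in $\overline U$ iff its restriction to each $(x,n)$-plane is in this shift, with no relation between different planes. So $\overline U$ is the free extension in the remaining $D-1$ directions (the $D-2$ directions of $v$, and $j$), and it is sofic by Fact 2 applied $D-1$ times; the order of the coordinates plays no role.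

**Step 2: $\mathcal T$ is sofic.** Let $\Phi:\hat X\to\overline U$ be a factor map from an SFT. It is a block code, so the set of $(y,\hat x,c)$ with $\hat x\in\hat X$ such that all slices $n=\text{const}$ of $(y,\Phi(\hat x),c)$ are in $\mathcal X$ is defined by finitely many forbidden patterns. This SFT maps onto $\mathcal T$ by $(y,\hat x,c)\mapsto(y,\Phi(\hat x),c)$. So $\mathcal T$ is sofic, and so is its projection $\mathcal T_y$ to the component $y$.

**Step 3: $\mathcal T_y=Y^{\mathbb Z}$.** If $(y,u,c)\in\mathcal T$, then Lemma 8 applies in every slice, so $\mathcal T_y\subseteq Y^{\mathbb Z}$. Conversely, let $y\in Y^{\mathbb Z}$. Use the advice $u^*$ in every slice; it does not depend on $n$, and its $x$-lines are in $U$. For each slice, Lemma 9 gives a $c$. The slices are not related by any rule other than $u$ being independent of $n$, so together they form an element of $\mathcal T$ over $y$. Hence $Y^{\mathbb Z}\subseteq\mathcal T_y$.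

So $Y^{\mathbb Z}$ is sofic, while $Y$ is not sofic by Section 11. Theorem B is proved. Together with Theorem A, this disproves the conjecture for every $d\ge2$. $\blacksquare$
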